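\title{Continuous injections between Bohr topologies\\ of bounded abelian groups}

\begin{abstract}
For an abelian group $G$ let $G^\#$ denote $G$ with its Bohr topology, and let $\mathbb V_{n}^\kappa$ be the direct sum of $\kappa$ copies of $\mathbb Z/n\mathbb Z$. Let $p$ be a prime, $s\ge 1$, $\kappa$ an infinite cardinal and $H$ a bounded abelian group. We prove that there is a continuous injection $(\mathbb V_{p^s}^\kappa)^\#\to H^\#$ if and only if $\mathbb V_{p^s}^\kappa$ is isomorphic to a subgroup of $H[p^s]=\{x\in H:p^sx=0\}$. In particular, if $(\mathbb V_{p^s}^\kappa)^\#$ embeds homeomorphically into $H^\#$, then it embeds homeomorphically into $H[p^s]^\#$. We deduce that for bounded groups $G,H$ with $G$ infinite, the existence of a continuous injection $G^\#\to H^\#$ is decided by the infinite values among the cardinals $\dim_{\mathbb F_p}(p^{s-1}G)[p]$. The main tool is a canonical form for maps from the $n$-element subsets of $\omega$ to a bounded group.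
\end{abstract}

\section{The question and the results}

All groups are abelian. We write the circle group additively, $\mathbb T=\mathbb R/\mathbb Z$, and call a homomorphism $G\to\mathbb T$ a \emph{character} of $G$. The \emph{Bohr topology} of $G$ is the weakest topology that makes all characters of $G$ continuous, and $G^\#$ is $G$ with this topology. Thus a map $f$ from a space into $G^\#$ is continuous exactly when $\chi\circ f$ is continuous for every character $\chi$ of $G$. A group $H$ is \emph{bounded} if $mH=0$ for some integer $m\ge1$, and $H[m]=\{x\in H:mx=0\}$. For $n\ge2$ we put $\mathbb V_n=\mathbb Z/n\mathbb Z$, and $\mathbb V_n^\kappa$ is the direct sum of $\kappa$ copies of $\mathbb V_n$, with canonical basis $(x_\alpha)_{\alpha<\kappa}$. A \emph{homeomorphic embedding} is a map that is a homeomorphism onto its image; it need not be a homomorphism.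

The space $G^\#$ is built from the group structure alone, and one may ask how much of that structure survives when the addition is forgotten. The following question is posed in \cite{UCM}.

\begin{quote}
Let $p$ be a prime, $s>1$ an integer, $\kappa$ an infinite cardinal and $H$ a bounded group. Suppose that $(\mathbb V_{p^s}^\kappa)^\#$ embeds homeomorphically into $H^\#$. Must it embed homeomorphically into $H[p^s]^\#$?
\end{quote}

If the given embedding is a homomorphism, its image lies in $H[p^s]$, and the answer is yes because subgroups inherit their Bohr topology (Lemma~\ref{lem:basic}). So the question asks whether an arbitrary topological embedding can use the rest of $H$ in an essential way. If, for instance, $H=\mathbb V_\ell^\lambda$ with a prime $\ell\ne p$, then $H[p^s]=0$, and a positive answer says that no embedding into $H^\#$ exists at all, however large $\lambda$ is.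

Two observations call for caution. First, the analogue for finite $\kappa$ is false. The Bohr topology of a finite group is discrete, so it remembers only the number of elements. For $\kappa=1$ and $H=\mathbb V_\ell$ with a prime $\ell>p^s$, the space $(\mathbb V_{p^s})^\#$ embeds into $H^\#$, while $H[p^s]=0$. Second, continuous maps between Bohr topologies can be far from additive.

\begin{example}\label{ex:flexible}
For $k<\omega$ let $D_k$ be the set of $\sum_i c_ix_i\in\mathbb V_n^\omega$ with $c_i=1$ for $i<k$ and $c_k\ne1$. Every element has a coefficient equal to $0$, so the $D_k$ partition $\mathbb V_n^\omega$. Each map $\sum_ic_ix_i\mapsto c_l/n$ is a character with finitely many values, so each $D_k$ is open. Hence for every group $H$ and every sequence $(h_k)$ in $H$, the map that sends $D_k$ to $h_k$ is continuous. In particular there are continuous maps $(\mathbb V_2^\omega)^\#\to(\mathbb V_3^\omega)^\#$ with infinite image, although the only homomorphism $\mathbb V_2^\omega\to\mathbb V_3^\omega$ is zero.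
\end{example}

Nevertheless the answer is yes, and already a continuous injection forces an algebraic embedding. To state this we need an invariant that counts independent elements of order $p^s$. By the Pr\"ufer--Baer theorem, a bounded group $H$ is a direct sum of cyclic groups of prime power order. For a prime $p$ and $s\ge1$ put
\[
r_{p,s}(H)=\dim_{\mathbb F_p}\,(p^{s-1}H)[p].
\]
If $C$ is cyclic of order $p^i$ with $i\ge s$, then $p^{s-1}C$ is a nonzero cyclic $p$-group and $(p^{s-1}C)[p]$ has dimension one; if $i<s$, or if the order of $C$ is prime to $p$, then $(p^{s-1}C)[p]=0$. Hence, if $h_{p,i}$ of the cyclic summands of $H$ have order $p^i$, then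
\begin{equation}\label{eq:r}
r_{p,s}(H)=\sum_{i\ge s}h_{p,i}.
\end{equation}
Since $H$ is bounded, $h_{p,i}\neq0$ for only finitely many pairs $(p,i)$.

\begin{theorem}\label{thm:A}
Let $p$ be a prime, $s\ge1$, $\kappa$ an infinite cardinal and $H$ a bounded abelian group. The following are equivalent:
\begin{enumerate}
\item[(1)] there is a continuous injection $(\mathbb V_{p^s}^\kappa)^\#\to H^\#$;
\item[(2)] $(\mathbb V_{p^s}^\kappa)^\#$ embeds homeomorphically into $H^\#$;
\item[(3)] $(\mathbb V_{p^s}^\kappa)^\#$ embeds homeomorphically into $H[p^s]^\#$;
\item[(4)] $\mathbb V_{p^s}^\kappa$ is isomorphic to a subgroup of $H[p^s]$;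
\item[(5)] $r_{p,s}(H)\ge\kappa$.
\end{enumerate}
\end{theorem}

The implication (2)$\Rightarrow$(3) answers the question positively; the restriction $s>1$ is not needed. As an illustration of (1)$\Rightarrow$(5), for no cardinal $\lambda$ is there a continuous injection of $(\mathbb V_4^\omega)^\#$ into $(\mathbb V_2^\lambda\oplus\mathbb V_3^\lambda)^\#$, because $r_{2,2}$ of the latter group is $0$. For arbitrary bounded domains we obtain the following classification.

\begin{theorem}\label{thm:B}
Let $G,H$ be bounded abelian groups with $G$ infinite. The following are equivalent: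
\begin{enumerate}
\item[(1)] there is a continuous injection $G^\#\to H^\#$;
\item[(2)] $G^\#$ is homeomorphic to a closed subspace of $H^\#$;
\item[(3)] for all primes $p$ and all $s\ge1$: if $r_{p,s}(G)$ is infinite, then $r_{p,s}(G)\le r_{p,s}(H)$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:C}
For infinite bounded abelian groups $G,H$, the spaces $G^\#$ and $H^\#$ embed homeomorphically into each other if and only if, for all primes $p$ and all $s\geq 1$, the cardinal $r_{p,s}(G)$ is infinite exactly when $r_{p,s}(H)$ is, and in that case $r_{p,s}(G)=r_{p,s}(H)$.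
\end{corollary}

Finite values of $r_{p,s}$ play no role: $(\mathbb V_3\oplus\mathbb V_2^\omega)^\#$ and $(\mathbb V_2^\omega)^\#$ embed into each other, although the first group is not isomorphic to a subgroup of the second. In Theorem~\ref{thm:B} the group $G$ must be infinite, since for finite $G\neq0$ and $H=0$ condition (3) holds vacuously and (1) fails.

\medskip
\noindent\emph{Plan of the proof.} The substance is (1)$\Rightarrow$(5) in Theorem~\ref{thm:A}. Put $q=p^{s-1}$ and suppose that $r_{p,s}(H)<\kappa$. Then $H=L\oplus M$, where $|L|<\kappa$ and $M$ has no element of order $p^s$. Consider first a \emph{homomorphism} $f=(f_L,f_M)$ from $\mathbb V_{p^s}^\kappa$ to $H$. The values of $f_M$ are killed by $p^s$, hence by $q$, so $f_M$ vanishes on all multiples of $q$. Since $|L|<\kappa$, the map $f_L$ takes the same value at two basis elements $x_\alpha,x_\beta$. So $f$ vanishes at the nonzero element $q(x_\alpha-x_\beta)$. We show that a \emph{continuous} map with $f(0)=0$ does the same: for suitable $\alpha\neq\beta$ both components vanish at $q(x_\alpha-x_\beta)$. For $f_M$ this is Proposition~\ref{prop:M}, prepared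 by a model case in Section~\ref{sec:model} and the canonical form of Section~\ref{sec:canon}. For $f_L$ it is Proposition~\ref{prop:L}.

\section{The Bohr topology of a bounded group}\label{sec:basic}

We collect the standard facts that are used. Everything rests on the divisibility of $\mathbb T$: for $d\ge1$ and $w\in\mathbb T$ the equation $dz=w$ has exactly $d$ solutions.

\begin{lemma}\label{lem:ext}
Let $K$ be a subgroup of $H$, $\chi$ a character of $K$, and $v\in H\setminus K$.
\begin{enumerate}
\item[(a)] $\chi$ extends to a character of $K+\langle v\rangle$ that is nonzero at $v$.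
\item[(b)] $\chi$ extends to a character of $H$.
\item[(c)] Some character of $H$ vanishes on $K$ and is nonzero at $v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The integers $m$ with $mv\in K$ form a subgroup $d\mathbb Z$ with $d=0$ or $d\ge2$. In both cases $dz=\chi(dv)$ has a solution $z\neq0$. The formula $k+mv\mapsto\chi(k)+mz$ is well defined: if $k+mv=0$, then $m=dm'$ and $\chi(k)=-m'\chi(dv)=-mz$. Part (b) follows from (a) by Zorn's lemma, and (c) follows by applying (a) to the zero character of $K$ and then (b).
\end{proof}

\begin{lemma}\label{lem:basic}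
Let $G,H$ be groups and $K$ a subgroup of $H$.
\begin{enumerate}
\item[(a)] Homomorphisms $G^\#\to H^\#$ are continuous, and translations of $H^\#$ are homeomorphisms.
\item[(b)] The topology that $K$ inherits from $H^\#$ is that of $K^\#$.
\item[(c)] $H^\#$ is Hausdorff, and $K$ is closed in $H^\#$. If $H$ is finite, $H^\#$ is discrete.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The composite of a homomorphism with a character is a character, and the composite of a translation with a character $\chi$ is $\chi$ plus a constant. (b) The inherited topology is the weakest one making the restrictions of characters of $H$ continuous, and by Lemma~\ref{lem:ext}(b) these are all the characters of $K$. (c) For $v\notin K$ take $\chi$ as in Lemma~\ref{lem:ext}(c); then $\{x:\chi(x)\ne0\}$ is an open neighborhood of $v$ disjoint from $K$. The case $K=0$ shows that characters separate points, so $H^\#$ is Hausdorff, and a finite Hausdorff space is discrete.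
\end{proof}

If $mH=0$, every character of $H$ takes values in the finite set $\frac1m\mathbb Z/\mathbb Z$. For the groups $\mathbb V_n^\kappa$ this turns continuity into a statement about partitions of the index set. For a partition $\mathcal P$ of $\kappa$ into finitely many pieces (a \emph{finite partition}) put
\[
U_{\mathcal P}=\Big\{\sum_\alpha c_\alpha x_\alpha\in\mathbb V_n^\kappa:\ \sum_{\alpha\in P}c_\alpha=0\text{ in }\mathbb Z/n\mathbb Z\text{ for every }P\in\mathcal P\Big\}.
\]
This is the kernel of a homomorphism to the finite group $\mathbb V_n^{|\mathcal P|}$, so it is an open subgroup of $(\mathbb V_n^\kappa)^\#$.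

\begin{lemma}\label{lem:part}
\begin{enumerate}
\item[(a)] Every neighborhood of $0$ in $(\mathbb V_n^\kappa)^\#$ contains some $U_{\mathcal P}$.
\item[(b)] Let $M$ be bounded, $f:(\mathbb V_n^\kappa)^\#\to M^\#$ continuous, $\chi$ a character of $M$ and $y\in\mathbb V_n^\kappa$. There is a finite partition $\mathcal P$ with $\chi(f(y+u))=\chi(f(y))$ for all $u\in U_{\mathcal P}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The neighborhood contains $\bigcap_{l\le r}\ker\chi_l$ for some characters $\chi_1,\dots,\chi_r$. Partition $\kappa$ according to the value of $(\chi_1(x_\alpha),\dots,\chi_r(x_\alpha))$, which lies in a finite set. If $z_{l,P}$ is the value of $\chi_l(x_\alpha)$ for $\alpha\in P$, then $\chi_l(\sum_\alpha c_\alpha x_\alpha)=\sum_P\big(\sum_{\alpha\in P}c_\alpha\big)z_{l,P}$, which vanishes on $U_{\mathcal P}$. (b) The map $u\mapsto\chi(f(y+u))$ is continuous with finitely many values, so the set where it equals $\chi(f(y))$ is a neighborhood of $0$.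
\end{proof}

This explains why we test maps at differences of basis elements. For infinite $\kappa$ some piece of $\mathcal P$ is infinite, so every neighborhood of $0$ contains many elements $q(x_\alpha-x_\beta)$. The elements $qx_\alpha$ of $\mathbb V_{p^s}^\kappa$, by contrast, all lie outside the open subgroup $U_{\{\kappa\}}$, so a continuous map may send $U_{\{\kappa\}}$ to $0$ and its complement to any other point.

The partition in Lemma~\ref{lem:part}(b) depends on $\chi$ and on $y$, and we have no control over it. All arguments below therefore follow one pattern: design a character first, receive a partition, and then use only that some piece meets a prescribed infinite set in an infinite set.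

\section{A model case: from exponent two to exponent three}\label{sec:model}

Let $p=2$, $s=1$, $q=1$, and let $f:(\mathbb V_2^\omega)^\#\to(\mathbb V_3^\omega)^\#$ be continuous with $f(0)=0$. Denote the basis of $\mathbb V_3^\omega$ by $(y_i)$. We want $i<j$ with $f(x_i+x_j)=0$.

\medskip
\noindent\emph{Sums of two basis elements do not suffice.} Let $D=\{0\}\cup\{x_i+x_j:i<j\}$ and define an injection $g:D\to\mathbb V_3^\omega$ by $g(0)=0$ and $g(x_i+x_j)=y_i-y_j$. The point $x_i+x_j$ is isolated in $D$, since the elements with coefficient $1$ at both $x_i$ and $x_j$ form an open set. At $0$, given a finite partition $\mathcal P$, the element $x_i+x_j$ lies in the subgroup $U_{\mathcal P}$ of $\mathbb V_2^\omega$ only if $i,j$ lie in one piece, and then $y_i-y_j$ lies in the subgroup $U_{\mathcal P}$ of $\mathbb V_3^\omega$. So $g$ is continuous on $D$, and the values of $f$ on $D$ alone carry no obstruction. The map $g$ exploits the order $i<j$: it gives the first position the coefficient $1$ and the second the coefficient $-1$, and the only condition that continuity at $0$ imposes is $1+(-1)=0$.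

\medskip
\noindent\emph{Sums of four basis elements do.} With more positions there are more such conditions. Assume, for this section only, that there are $c_1,\dots,c_4\in\mathbb Z/3\mathbb Z$ with
\begin{equation}\label{eq:model}
f(x_{i_1}+x_{i_2}+x_{i_3}+x_{i_4})=c_1y_{i_1}+c_2y_{i_2}+c_3y_{i_3}+c_4y_{i_4}\qquad(i_1<i_2<i_3<i_4).
\end{equation}
Let $\chi(y_i)=\frac13$ for even $i$ and $\chi(y_i)=0$ for odd $i$. Lemma~\ref{lem:part}(b) gives $\mathcal P$ with $\chi\circ f=0$ on $U_{\mathcal P}$. Some piece $P_1$ contains infinitely many even numbers, and some piece $P_0$ (possibly $P_1$ itself) contains infinitely many odd numbers. Fix two positions $k\neq k'$ and choose $i_1<\dots<i_4$ so that $i_k,i_{k'}$ are even elements of $P_1$ and the other two are odd elements of $P_0$. Every piece then contains an even number of the four indices, so the sum lies in $U_{\mathcal P}$, and applying $\chi$ to \eqref{eq:model} gives $c_k+c_{k'}=0$. This holds for all pairs. Hence $c_1=-c_2=c_3=-c_1$, so $2c_1=0$. Since $\mathbb Z/3\mathbb Z$ has no element of order $2$, we get $c_1=0$, and then all $c_k$ vanish. (Modulo $2$ the equations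 have the solution $c_1=\dots=c_4=1$, which is the identity map of $\mathbb V_2^\omega$.)

Now use continuity at $x_i+x_j$. Every neighborhood of this point contains a coset $x_i+x_j+U_{\mathcal P}$, hence a point $x_i+x_j+x_k+x_l$ with $j<k<l$ and $k,l$ in one piece. At such points $f$ is $0$. As $(\mathbb V_3^\omega)^\#$ is Hausdorff, $f(x_i+x_j)=0$.

The argument has three steps: a normal form in which the coefficients depend only on positions; linear equations for the coefficients, from continuity at $0$; and passage to the limit at the test element. An arbitrary $f$ need not satisfy \eqref{eq:model}. The next section shows that on an infinite set of indices every map has such a form, provided we allow terms that depend on several indices jointly.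

\section{A canonical form for maps into bounded groups}\label{sec:canon}

For $X\subseteq\omega$, $[X]^k$ is the set of $k$-element subsets of $X$ and $[X]^{\le n}=\bigcup_{k\le n}[X]^k$. Write $[n]=\{1,\dots,n\}$ for the set of positions. For $t=\{i_1<\dots<i_n\}$ and $S\subseteq[n]$ put $t_S=\{i_k:k\in S\}$.

\begin{lemma}\label{lem:canon}
Let $M$ be a bounded group, $n\ge1$ and $E:[\omega]^n\to M$ any map. There are an infinite set $A\subseteq\omega$, finite groups $Q_0,\dots,Q_n$, elements $e_S\in Q_{|S|}$ for $S\subseteq[n]$, and homomorphisms $\varphi_I:Q_{|I|}\to M$ for $I\in[A]^{\le n}$ such that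
\begin{enumerate}
\item[(i)] the homomorphism $\Phi:\bigoplus_{I\in[A]^{\le n}}Q_{|I|}\to M$, $(c_I)_I\mapsto\sum_I\varphi_I(c_I)$, is injective;
\item[(ii)] $E(t)=\sum_{S\subseteq[n]}\varphi_{t_S}(e_S)$ for all $t\in[A]^n$.
\end{enumerate}
\end{lemma}

So $M$ contains independent copies of $Q_{|I|}$, one for each index set $I$, and the component of $E(t)$ in the copy belonging to $t_S$ is the element $e_S$, which depends on the positions $S$ only. Formula \eqref{eq:model} is the case $Q_1=\mathbb V_3$, $\varphi_{\{i\}}(c)=cy_i$, $Q_k=0$ for $k\ne1$. All $e_S$ of the same size $|S|$ lie in one group and use the same embeddings; this is what allows different positions to be compared. Two consequences of (i) will be used. Each $Q_k$ is isomorphic to a subgroup of $M$. And characters can be prescribed freely on the copies: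
\begin{equation}\label{eq:free}
\text{given characters $\theta_I$ of $Q_{|I|}$, some character $\chi$ of $M$ has $\chi\circ\varphi_I=\theta_I$ for all $I$.}
\end{equation}
Indeed, the $\theta_I$ define a character of the direct sum, hence of $\operatorname{im}\Phi$, and Lemma~\ref{lem:ext}(b) extends it. Boundedness is necessary for the lemma: for $M=\mathbb Z$ all $Q_k$ would be zero, which is impossible for $n=1$ and $E(\{a\})=a$.

To see what the proof must do, take $n=1$, $M=\mathbb V_4\oplus\mathbb V_2^\omega$ and $E(\{a\})=w+y_a$, with $w$ a generator of $\mathbb V_4$. The values are distinct, but no two are independent, since $2E(\{a\})=2w\ne0$ for all $a$. One has to split off the constant $e_\emptyset=w$ before the remainders become independent. In general we need a systematic way of splitting a sequence in $M$ into a constant part and a part that eventually escapes every finite subgroup together with its nonzero multiples. An ultrapower provides this.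

\medskip
\noindent\emph{Ultrapowers.} Fix a nonprincipal ultrafilter $\mathcal U$ on $\omega$: a family of subsets of $\omega$ that is closed under supersets and finite intersections, contains all cofinite sets, and contains exactly one of $X$, $\omega\setminus X$ for each $X\subseteq\omega$. ``For most $a$'' means for a set of $a$ in $\mathcal U$. Finitely many statements that hold for most $a$ hold simultaneously for most $a$, hence for arbitrarily large $a$; and a statement that does not hold for most $a$ fails for most $a$. For a group $C$, the ultrapower $C^*$ is the quotient of $C^\omega$ by the subgroup of sequences that vanish for most $a$. We write $[a\mapsto c_a]$ for the class of a sequence, which may be left undefined for finitely many $a$. Two classes are equal if the sequences agree for most $a$, and otherwise the sequences differ for most $a$. We identify $C$ with the classes of constant sequences. If $mC=0$, then $mC^*=0$.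

A subgroup $C$ of $C'$ is \emph{pure} if $C\cap dC'=dC$ for all $d\ge1$. The group $C$ is pure in $C^*$: if $d[a\mapsto c_a]=c\in C$, then $dc_a=c$ for most $a$, so $c\in dC$. By Kulikov's theorem \cite[Theorem 27.5]{Fuchs}, a bounded pure subgroup is a direct summand. Starting from $R_0=M$ we may therefore fix bounded groups $R_1,R_2,\dots,R_n$ with
\[
R_k^*=R_k\oplus R_{k+1}\qquad(0\le k<n).
\]
For each $\rho\in R_{k+1}$ fix a representing sequence $a\mapsto\rho(a)\in R_k$, choosing the zero sequence for $\rho=0$. For $\rho\in R_k$ and $I=\{i_1<\dots<i_l\}$ with $l\le k$ put $\rho(I)=\rho(i_1)(i_2)\cdots(i_l)\in R_{k-l}$, and $\rho(\emptyset)=\rho$. The largest index is substituted last. The maps $\rho\mapsto\rho(a)$ need not be additive; the following observation repairs this on finite subgroups and is the source of independence.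

\begin{lemma}\label{lem:eval}
Let $N\le R_{r}$ and $N'\le R_{r+1}$ be finite subgroups, $0\le r<n$. For most $a$, the map $\nu\mapsto\nu(a)$ is additive on $N'$, and $\nu(a)\notin N$ for all $\nu\in N'\setminus\{0\}$.
\end{lemma}

\begin{proof}
For $\nu,\nu'\in N'$ the sequences $(\nu+\nu')(a)$ and $\nu(a)+\nu'(a)$ represent the same class, so they agree for most $a$. For $0\ne\nu\in N'$ and $w\in N$ we have $\nu\ne w$ in $R_r^*$, because $R_r\cap R_{r+1}=0$; so $\nu(a)\ne w$ for most $a$. These are finitely many conditions.
\end{proof}

\noindent\emph{The case $n=2$.} Take the class in the larger variable first. For each $i$ write $[j\mapsto E(\{i,j\})]=u_i+v_i$ with $u_i\in R_0$, $v_i\in R_1$. Then take classes in $i$: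
\[
[i\mapsto u_i]=e_\emptyset+e_{\{1\}}\in R_0\oplus R_1,\qquad [i\mapsto v_i]=e_{\{2\}}+e_{\{1,2\}}\in R_1\oplus R_2 .
\]
For most $i$, and then for most $j$ (depending on $i$),
\[
E(\{i,j\})=u_i+v_i(j)=e_\emptyset+e_{\{1\}}(i)+e_{\{2\}}(j)+e_{\{1,2\}}(i)(j),
\]
where Lemma~\ref{lem:eval} was used to distribute $(j)$ over $v_i=e_{\{2\}}+e_{\{1,2\}}(i)$. This is (ii) with $\varphi_I(c)=c(I)$. The general proof iterates the splitting and then chooses the elements of $A$ one at a time.

\begin{proof}[Proof of Lemma~\ref{lem:canon}]
\emph{The coefficients.} We define maps $E^{j}_T:[\omega]^j\to R_{|T|}$ for $0\le j\le n$ and $T\subseteq\{j+1,\dots,n\}$ by downward recursion on $j$. Here $j$ is the number of variables not yet treated, and $T$ is the set of treated positions at which the nonconstant part was taken. Put $E^n_\emptyset=E$. For $j\ge1$, $T\subseteq\{j+1,\dots,n\}$ and $t''\in[\omega]^{j-1}$ we have $|T|\le n-j<n$, and we split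
\begin{equation}\label{eq:split}
\big[a\mapsto E^j_T(t''\cup\{a\})\big]=E^{j-1}_T(t'')+E^{j-1}_{T\cup\{j\}}(t'')\in R_{|T|}\oplus R_{|T|+1},
\end{equation}
the sequence being defined for $a>\max t''$. Every subset of $\{j,\dots,n\}$ is $T$ or $T\cup\{j\}$ for exactly one such $T$, so this defines all maps at level $j-1$. Put $e_S=E^0_S(\emptyset)\in R_{|S|}$ for $S\subseteq[n]$, and let $Q_k\le R_k$ be generated by the $e_S$ with $|S|=k$. Being finitely generated and bounded, $Q_k$ is finite.

\emph{Good sets.} We need independence and formula (ii) only in $R_0=M$. But a new largest index $a$ enters through the maps $R_{r+1}\to R_r$, $\rho\mapsto\rho(a)$, so the induction must carry both statements at every level $r$. Call a finite set $B\subseteq\omega$ \emph{good} if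
\begin{enumerate}
\item[(a)] for $0\le r\le n$ the map
\[
\Phi^r_B:\bigoplus_{I\in[B]^{\le n-r}}Q_{r+|I|}\to R_r,\qquad(c_I)_I\mapsto\sum_Ic_I(I),
\]
is an injective homomorphism;
\item[(b)] for $0\le j\le n$, $T\subseteq\{j+1,\dots,n\}$ and $t'\in[B]^j$ we have $E^j_T(t')=\sum_{S\subseteq[j]}e_{S\cup T}(t'_S)$.
\end{enumerate}
The empty set is good: $\Phi^r_\emptyset$ is the inclusion $Q_r\to R_r$, and (b) reads $E^0_T(\emptyset)=e_T$.

\emph{Claim: if $B$ is good, then $B\cup\{a\}$ is good for most $a$.} Let $N^r$ be the image of $\Phi^r_B$, a finite subgroup of $R_r$. Since $0(I)=0$ for all $I$, it contains each single term $c(I)$ with $I\in[B]^{\le n-r}$ and $c\in Q_{r+|I|}$. For most $a$ the following hold: $a>\max B$; the conclusion of Lemma~\ref{lem:eval} holds for $N=N^r$, $N'=N^{r+1}$ and every $r<n$; and, by \eqref{eq:split},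
\begin{equation}\label{eq:split-a}
E^j_T(t''\cup\{a\})=E^{j-1}_T(t'')+E^{j-1}_{T\cup\{j\}}(t'')(a)
\end{equation}
for the finitely many triples $(j,T,t'')$ with $j\geq1$ and $t''\in[B]^{j-1}$. Fix such an $a$.

For (a), the case $r=n$ involves only $I=\emptyset$, so nothing changes. Let $r<n$. An index set containing $a$ has the form $I\cup\{a\}$ with $I\in[B]^{\le n-r-1}$, and $c(I\cup\{a\})=c(I)(a)$ with $c(I)\in N^{r+1}$. By additivity on $N^{r+1}$,
\[
\Phi^r_{B\cup\{a\}}\big((c_J)_J\big)=w+\nu(a),\qquad w=\Phi^r_B\big((c_I)_{I}\big)\in N^r,\quad \nu=\Phi^{r+1}_B\big((c_{I\cup\{a\}})_{I}\big)\in N^{r+1}.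
\]
This is a homomorphism. If $w+\nu(a)=0$, then $\nu(a)\in N^r$, so $\nu=0$ and then $w=0$. Injectivity of $\Phi^r_B$ and $\Phi^{r+1}_B$ gives $c_J=0$ for all $J$.

For (b), only sets $t'=t''\cup\{a\}$ with $t''\in[B]^{j-1}$ are new. Apply (b) for $B$ to the two terms on the right of \eqref{eq:split-a}. The first is $\sum_{S\subseteq[j-1]}e_{S\cup T}(t'_S)$, since $t''_S=t'_S$ for $S\subseteq[j-1]$. For the second, $E^{j-1}_{T\cup\{j\}}(t'')=\sum_{S\subseteq[j-1]}e_{S\cup\{j\}\cup T}(t''_S)$. Each summand lies in $N^{|T|+1}$, because $|S|\le j-1\le n-|T|-1$. By additivity,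
\[
E^{j-1}_{T\cup\{j\}}(t'')(a)=\sum_{S\subseteq[j-1]}e_{S\cup\{j\}\cup T}(t''_S)(a)=\sum_{S\subseteq[j-1]}e_{S\cup\{j\}\cup T}(t'_{S\cup\{j\}}).
\]
The first sum accounts for the subsets of $[j]$ that omit $j$ and the second for those that contain $j$. Together they give (b), and the claim is proved.

\emph{Conclusion.} By the claim choose $a_1<a_2<\cdots$ such that every $B_l=\{a_1,\dots,a_l\}$ is good. Let $A=\{a_1,a_2,\dots\}$ and $\varphi_I(c)=c(I)$ for $I\in[A]^{\le n}$, $c\in Q_{|I|}$. Any finitely many index sets $I$ lie in some $B_l$. So (a) with $r=0$ shows that each $\varphi_I$ is a homomorphism and that $\Phi$ is injective, and (b) with $j=n$, $T=\emptyset$ is (ii).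
\end{proof}

\section{Targets without elements of order $p^s$}\label{sec:M}

\begin{proposition}\label{prop:M}
Let $s\ge1$, $q=p^{s-1}$, let $M$ be a bounded group without elements of order $p^s$, and let $f:(\mathbb V_{p^s}^\omega)^\#\to M^\#$ be continuous with $f(0)=0$. There is an infinite set $A\subseteq\omega$ with $f(q(x_i-x_j))=0$ for all $i<j$ in $A$.
\end{proposition}

The identity map of $\mathbb V_{p^s}^\omega$ shows that the hypothesis on $M$ cannot be dropped.

\begin{proof}
As in the model case we pad the test element $q(x_i-x_j)$ with further basis elements. We add $p^s$ of them with coefficient $1$: taken from one piece of a partition $\mathcal P$, they sum to an element of $U_{\mathcal P}$, so padded elements approximate the test element. Let $n=p^s+2$, $(a_1,\dots,a_n)=(q,-q,1,\dots,1)$, $O=\{3,\dots,n\}$, and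
\[
E(\{i_1<\dots<i_n\})=f\Big(\sum_{k=1}^na_kx_{i_k}\Big).
\]
Let $A$, $Q_r$, $e_S$, $\varphi_I$, $\Phi$ be given by Lemma~\ref{lem:canon}. Call $K\subseteq[n]$ \emph{balanced} if $\sum_{k\in K}a_k\equiv0\pmod{p^s}$. The set $[n]$ is balanced, so the complement of a balanced set is balanced.

\medskip
\noindent\emph{Step 1: continuity at $0$.} We show that for every balanced $K$ and every $0\le r\le n$,
\begin{equation}\label{eq:bal}
\sum_{S\subseteq K,\ |S|=r}e_S=0\quad\text{in }Q_r .
\end{equation}
Let $\varepsilon$ be the left side and $\theta$ any character of $Q_r$; by Lemma~\ref{lem:ext}(c) it suffices to show $\theta(\varepsilon)=0$. Split $A$ into disjoint infinite sets $A_0,A_1$. By \eqref{eq:free} there is a character $\chi$ of $M$ with $\chi\circ\varphi_I=\theta$ if $I\subseteq A_1$ and $|I|=r$, and $\chi\circ\varphi_I=0$ for all other $I$. By Lemma~\ref{lem:part}(b) there is $\mathcal P$ with $\chi\circ f=\chi(f(0))=0$ on $U_{\mathcal P}$. Choose pieces $P_0,P_1\in\mathcal P$ with $P_0\cap A_0$ and $P_1\cap A_1$ infinite. Choose $i_1<\dots<i_n$ successively, with $i_k\in P_1\cap A_1$ for $k\in K$ and $i_k\in P_0\cap A_0$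 for $k\notin K$, and let $t=\{i_1,\dots,i_n\}$. For each piece $P$, the set of $k$ with $i_k\in P$ is $\emptyset$, $K$, $[n]\setminus K$ or $[n]$, and all four are balanced. Hence $\sum_ka_kx_{i_k}\in U_{\mathcal P}$ and $\chi(E(t))=0$. On the other hand $t_S\subseteq A_1$ if and only if $S\subseteq K$, so
\[
\chi(E(t))=\sum_{S\subseteq[n]}\chi(\varphi_{t_S}(e_S))=\sum_{S\subseteq K,\ |S|=r}\theta(e_S)=\theta(\varepsilon).
\]

\medskip
\noindent\emph{Step 2: $e_S=0$ for all $S\subseteq\{1,2\}$.} The set $K=\{1,2\}$ is balanced. With $r=0,1,2$, equation \eqref{eq:bal} gives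
\[
e_\emptyset=0,\qquad e_{\{1\}}+e_{\{2\}}=0,\qquad e_{\{1,2\}}=0 .
\]
It remains to show $e_{\{2\}}=0$, and this is where the padding is needed. For every $q$-element set $W\subseteq O$ the set $\{2\}\cup W$ is balanced, so
\begin{equation}\label{eq:two}
e_{\{2\}}+\sum_{k\in W}e_{\{k\}}=0 .
\end{equation}
Let $k\ne k'$ in $O$. Since $p^s-2\ge q-1$, there is $W'\subseteq O\setminus\{k,k'\}$ with $q-1$ elements. Comparing \eqref{eq:two} for $W'\cup\{k\}$ and $W'\cup\{k'\}$ gives $e_{\{k\}}=e_{\{k'\}}$. Let $e$ be the common value. The set $O$ is balanced, so $p^se=0$. Now we use the hypothesis on $M$, for the only time: $Q_1$ embeds into $M$, so the order of $e$ divides $p^s$ and differs from $p^s$, that is, $qe=0$. Then \eqref{eq:two} gives $e_{\{2\}}=-qe=0$, and so $e_{\{1\}}=0$.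

\medskip
\noindent\emph{Step 3: continuity at the test element.} Unlike in the model case, $E$ need not vanish. For example, if $f:\mathbb V_4^\omega\to\mathbb V_2^\omega$ is reduction modulo $2$, then $E(t)$ is the sum of the four basis elements indexed by $i_3,\dots,i_6$. But by Step 2 every surviving term involves a padding index, and padding indices may be taken as large as we like. A character that kills all copies with a large index kills these terms.

Let $i<j$ in $A$, $y=q(x_i-x_j)$, $g=f(y)$, and suppose $g\ne0$. Choose $m\ge j$ such that, in case $g\in\operatorname{im}\Phi$, each of the finitely many $I$ at which $\Phi^{-1}(g)$ has a nonzero component is contained in $\{0,\dots,m\}$. Let $Y$ be the sum of the subgroups $\varphi_I(Q_{|I|})$ with $I\not\subseteq\{0,\dots,m\}$. Then $g\notin Y$: if $g\notin\operatorname{im}\Phi$ this holds because $Y\subseteq\operatorname{im}\Phi$, and otherwise $\Phi^{-1}(g)$ has a nonzero component at some $I\subseteq\{0,\dots,m\}$ and $\Phi$ is injective. By Lemma~\ref{lem:ext}(c) there is a character $\chi$ of $M$ with $\chi(Y)=0$ and $\chi(g)\ne0$. By Lemma~\ref{lem:part}(b) there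 is $\mathcal P$ with $\chi(f(y+u))=\chi(g)$ for $u\in U_{\mathcal P}$. Choose $P\in\mathcal P$ with $P\cap A$ infinite, and $i_3<\dots<i_n$ in $P\cap A$ with $i_3>m$. Then $u=x_{i_3}+\dots+x_{i_n}$ has $p^s$ terms, all indexed in $P$, so $u\in U_{\mathcal P}$. With $t=\{i,j,i_3,\dots,i_n\}$, Step 2 gives
\[
f(y+u)=E(t)=\sum_{S\not\subseteq\{1,2\}}\varphi_{t_S}(e_S)\in Y,
\]
because each such $t_S$ contains an index greater than $m$. Hence $\chi(g)=\chi(f(y+u))=0$, a contradiction.
\end{proof}

\section{Targets of small cardinality}\label{sec:L}

If $L$ is finite, a continuous map $f:(\mathbb V_{p^s}^\kappa)^\#\to L^\#$ with $f(0)=0$ vanishes on some $U_{\mathcal P}$, hence at $q(x_\alpha-x_\beta)$ for all $\alpha,\beta$ in one piece. For infinite $L$ we only get a partition for each character separately. The remedy is to reduce the two-parameter family $f(q(x_\alpha-x_\beta))$ to a single sequence, by counting, and to use that a sequence cannot be eventually killed by every character unless it is eventually zero.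

\begin{lemma}\label{lem:seq}
Let $L$ be a bounded group and $(v_j)_{j<\omega}$ a sequence in $L$ such that every character of $L$ vanishes at $v_j$ for all but finitely many $j$. Then $v_j=0$ for all but finitely many $j$.
\end{lemma}

\begin{proof}
Suppose that $v_j\ne0$ for infinitely many $j$. If some $v\ne0$ occurs infinitely often, a character with $\chi(v)\ne0$ contradicts the hypothesis. Otherwise the sequence has infinitely many distinct values. Finitely generated subgroups of $L$ are finite, so we can choose $j_1<j_2<\cdots$ with $v_{j_{k+1}}\notin Z_k=\langle v_{j_1},\dots,v_{j_k}\rangle$ for all $k\ge0$, where $Z_0=0$. By Lemma~\ref{lem:ext}(a), extend the zero character of $Z_0$ step by step, from $Z_k$ to $Z_{k+1}$, with a nonzero value at $v_{j_{k+1}}$. The resulting character of $\bigcup_kZ_k$ extends to $L$ and is nonzero at every $v_{j_k}$, a contradiction.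
\end{proof}

\begin{proposition}\label{prop:L}
Let $\kappa$ be infinite, $L$ a bounded group with $|L|<\kappa$, $s\ge1$, $q=p^{s-1}$, and let $f:(\mathbb V_{p^s}^\kappa)^\#\to L^\#$ be continuous with $f(0)=0$. There are distinct $\alpha_0,\alpha_1,\ldots<\kappa$ with $f(q(x_{\alpha_j}-x_{\alpha_i}))=0$ for all $j<i$.
\end{proposition}

Again the identity map shows that the hypothesis, here $|L|<\kappa$, is needed.

\begin{proof}
Put $g(\alpha,\beta)=f(q(x_\alpha-x_\beta))$. Let $\lambda=\omega$ if $L$ is finite, and let $\lambda$ be the successor cardinal of $|L|$ otherwise. Then $\lambda\le\kappa$, by the hypothesis $|L|<\kappa$. Every map from a set of size $\lambda$ to $L$ has a fiber of size $\lambda$: otherwise the set would be a finite union of finite sets in the first case, and a union of $|L|$ sets of size at most $|L|$, hence of size at most $|L|$, in the second.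

Let $X_0\subseteq\kappa$ have size $\lambda$. Given $X_j$ of size $\lambda$, pick $\alpha_j\in X_j$, let $X_{j+1}\subseteq X_j\setminus\{\alpha_j\}$ be a fiber of size $\lambda$ of the map $\beta\mapsto g(\alpha_j,\beta)$ on $X_j\setminus\{\alpha_j\}$, and let $v_j\in L$ be the value on this fiber. For $j<i$ we have $\alpha_i\in X_i\subseteq X_{j+1}$, so the $\alpha_i$ are distinct and $g(\alpha_j,\alpha_i)=v_j$.

Let $\chi$ be a character of $L$. By Lemma~\ref{lem:part}(b) there is $\mathcal P$ with $\chi\circ f=0$ on $U_{\mathcal P}$. If $j<i$ and $\alpha_j,\alpha_i$ lie in the same piece, then $q(x_{\alpha_j}-x_{\alpha_i})\in U_{\mathcal P}$, so $\chi(v_j)=0$. Thus $\chi(v_j)\ne0$ is possible only if $j$ is the largest index with $\alpha_j$ in the given piece, which happens for at most $|\mathcal P|$ values of $j$. By Lemma~\ref{lem:seq} there is $j_0$ with $v_j=0$ for $j\ge j_0$. Discard $\alpha_0,\dots,\alpha_{j_0-1}$ and renumber.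
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}

Fix a decomposition of $H$ into cyclic groups of prime power order.

(5)$\Rightarrow$(4). By \eqref{eq:r}, at least $\kappa$ summands have order $p^i$ with $i\ge s$. Each contains a cyclic subgroup of order $p^s$. The sum of $\kappa$ of these subgroups is direct, is isomorphic to $\mathbb V_{p^s}^\kappa$, and lies in $H[p^s]$.

(4)$\Rightarrow$(3)$\Rightarrow$(2). An isomorphism of groups is a homeomorphism of the Bohr topologies, and by Lemma~\ref{lem:basic}(b) the inclusion of a subgroup is a homeomorphic embedding. Apply this to the copy of $\mathbb V_{p^s}^\kappa$ in $H[p^s]$ and then to $H[p^s]\le H$.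

(2)$\Rightarrow$(1) is trivial.

(1)$\Rightarrow$(5). Let $f:(\mathbb V_{p^s}^\kappa)^\#\to H^\#$ be a continuous injection and suppose that $\mu=r_{p,s}(H)<\kappa$. After a translation in $H$ we have $f(0)=0$. Write $H=L\oplus M$, where $L$ is the sum of the summands of order $p^i$ with $i\ge s$, and $M$ is the sum of the others, whose orders are $p^i$ with $i<s$ or powers of other primes. The group $L$ is a sum of $\mu$ finite groups, so it is finite if $\mu$ is finite and $|L|=\mu$ otherwise. As $\kappa$ is infinite, $|L|<\kappa$ in both cases. No summand of $M$ has order divisible by $p^s$, so $M$ has no element of order $p^s$. The components $f_L,f_M$ of $f$ are continuous by Lemma~\ref{lem:basic}(a) and send $0$ to $0$.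

Let $q=p^{s-1}$. Proposition~\ref{prop:L} gives distinct $\alpha_0,\alpha_1,\dots$ with $f_L(q(x_{\alpha_j}-x_{\alpha_i}))=0$ for all $j<i$. Since this holds for all pairs from an infinite sequence, we are free to thin the sequence out. The homomorphism $\iota:\mathbb V_{p^s}^\omega\to\mathbb V_{p^s}^\kappa$ with $x_i\mapsto x_{\alpha_i}$ is continuous, and Proposition~\ref{prop:M} applied to $f_M\circ\iota$ gives $j<i$ with $f_M(q(x_{\alpha_j}-x_{\alpha_i}))=0$. Then $f(q(x_{\alpha_j}-x_{\alpha_i}))=0=f(0)$. But $q(x_{\alpha_j}-x_{\alpha_i})\ne0$, since $\alpha_j\neq\alpha_i$ and $p^s\nmid q$. This contradicts injectivity. \hfill$\square$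

\section{Proof of Theorem~\ref{thm:B} and Corollary~\ref{cor:C}}

(2)$\Rightarrow$(1) is trivial.

(1)$\Rightarrow$(3). Let $\kappa=r_{p,s}(G)$ be infinite. By (5)$\Rightarrow$(4) of Theorem~\ref{thm:A}, $G$ has a subgroup isomorphic to $\mathbb V_{p^s}^\kappa$. The restriction of the injection to this subgroup is continuous, and (1)$\Rightarrow$(5) of Theorem~\ref{thm:A} gives $r_{p,s}(H)\ge\kappa$.

(3)$\Rightarrow$(2). Condition (3) says nothing about finite values of $r_{p,s}(G)$, so $G$ need not be isomorphic to a subgroup of $H$. We split off a finite summand $F$ of $G$, embed the complement algebraically with infinite index, and place its finitely many cosets by translations.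

Decompose $G$ and $H$ into cyclic groups of prime power order, with $g_{p,i}$ and $h_{p,i}$ summands of order $p^i$, respectively. By \eqref{eq:r}, $r_{p,s}(G)$ is nonincreasing in $s$ and is zero for large $s$. Let $t_p$ be the largest $s$ with $r_{p,s}(G)$ infinite, and $t_p=0$ if there is none. Let $F$ be the sum of the summands of $G$ of order $p^i$ with $i>t_p$, over all primes $p$, and let $G_0$ be the sum of the others, so that $G=F\oplus G_0$. For each $p$ the group $F$ has $r_{p,t_p+1}(G)<\omega$ summands of $p$-power order, and only finitely many primes occur, so $F$ is finite.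

Let $1\le s\le t_p$. Then $r_{p,s}(G)$ is infinite, and (3) gives
\[
g_{p,s}\le r_{p,s}(G)\le r_{p,s}(H)=\sum_{i\ge s}h_{p,i}.
\]
The right side is an infinite cardinal and a sum of finitely many nonzero terms, so it equals its largest term. Hence there is $i(p,s)\ge s$ such that $h_{p,i(p,s)}$ is infinite and at least $g_{p,s}$. Different $s$ may lead to the same level $i(p,s)$, so we reserve room. For each pair $(p,i)$ with $h_{p,i}$ infinite, partition the summands of $H$ of order $p^i$ into $t_p+1$ parts of cardinality $h_{p,i}$, numbered $0,\dots,t_p$. For $1\le s\le t_p$, assign the summands of $G_0$ of order $p^s$ injectively to summands of order $p^{i(p,s)}$ in part number $s$, and embed each $\mathbb V_{p^s}$ into the assigned $\mathbb V_{p^{i(p,s)}}$. Distinct summands of $G_0$ go into distinct summands of $H$, so we obtain an isomorphism $\varphi$ of $G_0$ onto a subgroup $K\le H$.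

The index of $K$ is infinite. Indeed, $G$ is infinite and $F$ is finite, so $t_p\ge1$ for some $p$. Part number $0$ at level $i(p,1)$ consists of infinitely many summands, none of them used. The projection of $H$ onto their sum vanishes on $K$ and has infinite image.

Choose elements $h_c\in H$, $c\in F$, in pairwise distinct cosets of $K$, and define
\[
\psi(c+x)=h_c+\varphi(x)\qquad(c\in F,\ x\in G_0).
\]
The subgroup $G_0$ is the kernel of the projection onto the finite group $F$, so it is open, and $G^\#$ is the topological sum of the cosets $c+G_0$. By Lemma~\ref{lem:basic}, $\psi$ maps $c+G_0$ homeomorphically onto $h_c+K$, and each $h_c+K$ is closed in $H^\#$. These are finitely many pairwise disjoint closed sets, so their union is closed and each of them is open in the union. Hence $\psi$ is a homeomorphism of $G^\#$ onto a closed subspace of $H^\#$. \hfill$\square$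

\begin{proof}[Proof of Corollary~\ref{cor:C}]
A homeomorphic embedding is a continuous injection, so by Theorem~\ref{thm:B} the space $G^\#$ embeds into $H^\#$ if and only if condition (3) holds for the pair $(G,H)$. Suppose (3) holds for both $(G,H)$ and $(H,G)$. If one of $r_{p,s}(G)$, $r_{p,s}(H)$ is infinite, it is at most the other, which is then infinite too and gives the reverse inequality. Conversely, the condition in the corollary implies (3) for both pairs.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Fuchs} Fuchs, \emph{Infinite Abelian Groups I}.

\bibitem{UCM} \emph{Universidad Complutense de Madrid}, \texttt{http://www.mat.ucm.es/\allowbreak\%7Epeinador/\allowbreak ElenaMartinPeinador/\allowbreak docs/\allowbreak Trabajo\_Tesis\_Dirigidas/\allowbreak TesisLLeo.pdf}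

\end{thebibliography}
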